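
\newtheorem{theorem}{Theorem}[section]
\newtheorem{lemma}[theorem]{Lemma}
\newtheorem{proposition}[theorem]{Proposition}
\theoremstyle{definition}
\newtheorem{definition}[theorem]{Definition}
\newtheorem{example}[theorem]{Example}
\theoremstyle{remark}
\newtheorem{remark}[theorem]{Remark}

\title{A regular space with a $\sigma$-compact-finite weak base\\ that is not g-metrizable}


\begin{abstract}
A regular space is g-metrizable if it has a $\sigma$-locally finite weak base. We construct in ZFC a zero-dimensional Tychonoff space that has a $\sigma$-compact-finite weak base and is not g-metrizable. The space is a $\sigma$-space of density $\omega_1$ and of sequential order exactly $\omega$. Two positive theorems show that the last two features cannot be improved: a regular space with a $\sigma$-compact-finite weak base is g-metrizable if its sequential order is finite, and also if it is separable.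
\end{abstract}

\section{Introduction}

\subsection{The question}

Let $X$ be a topological space. A family $\mathcal P$ of subsets of $X$ is a \emph{weak base} for $X$ if for each $x\in X$ there is $\mathcal P_x\subset\mathcal P$ such that
\begin{enumerate}
\item[(1)] $x\in\bigcap\mathcal P_x$, and $\mathcal P=\bigcup_{x\in X}\mathcal P_x$;
\item[(2)] if $U,V\in\mathcal P_x$, then some $W\in\mathcal P_x$ satisfies $W\subset U\cap V$;
\item[(3)] a set $F\subset X$ is closed if and only if for each $x\in X\setminus F$ there is $P\in\mathcal P_x$ with $F\cap P=\emptyset$.
\end{enumerate}
Equivalently to (3), a set $U$ is open if and only if for each $x\in U$ some $P\in\mathcal P_x$ lies in $U$. A weak base thus determines the topology, but its members need not be neighborhoods of the points to which they are assigned. They do look like neighborhoods to convergent sequences: in a Hausdorff space a sequence converging to $x$ is eventually in each $P\in\mathcal P_x$ (Lemma~\ref{lem:seq} below).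

A family of subsets of $X$ is \emph{compact-finite} if every compact subset of $X$ meets only finitely many of its members. It is \emph{hereditarily closure-preserving} if, whenever a subset $F'$ of each member $F$ is chosen, the closure of the union of the sets $F'$ is the union of their closures. The prefix $\sigma$- stands for ``countable union of''; for example, a family is \emph{$\sigma$-compact-finite} if it is a countable union of compact-finite families. Throughout, ``regular'' includes $T_1$.

Following Siwiec \cite{Siwiec}, a regular space with a $\sigma$-locally finite weak base is called \emph{g-metrizable}. Other finiteness conditions lead to the same class of spaces. Every g-metrizable space has a $\sigma$-discrete weak base (Foged \cite{Foged}), and a regular space is g-metrizable if and only if it has a $\sigma$-hereditarily closure-preserving weak base (Liu \cite{Liu}). A locally finite family is compact-finite, so it is natural to ask for one more such equivalence. The following question is recorded as an open problem in \cite{Problem}: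
\begin{quote}
\emph{Is every regular space with a $\sigma$-compact-finite weak base g-metrizable?}
\end{quote}

\subsection{Why one might guess ``yes'', and what goes wrong}

A Hausdorff space with a $\sigma$-compact-finite weak base is sequential: its topology is determined by convergent sequences, hence by compact sets (Lemma~\ref{lem:norm}). In a sequential space a compact-finite family of \emph{closed} sets is locally finite (Lemma~\ref{lem:locfin}). So one would like to replace the members of the weak base by their closures. The trouble is that taking closures can destroy compact-finiteness. One sees this already in a countable space.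

\begin{example}\label{ex:S2}
Let $S_2$ consist of distinct points $y$, $y_m$ and $p_{m,i}$ $(m,i\in\omega)$. Call $U$ open if $y_m\in U$ implies $p_{m,i}\in U$ for all but finitely many $i$, and $y\in U$ implies $y_m\in U$ for all but finitely many $m$. Let $F_m=\{p_{m,i}:i\in\omega\}$.

The family $\{F_m\}$ is \emph{compact-finite}. Indeed, let $A$ contain at most one point of each $F_m$ and nothing else. The complement of $A$ contains $y$ and all $y_m$, and misses at most one $p_{m,i}$ for each $m$; hence it is open. The same holds for each subset of $A$, so $A$ is closed and discrete, and a compact set contains only finitely many of its points. If a compact set met infinitely many $F_m$, then choosing one of its points in each of these $F_m$ would give an infinite such $A$.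

The family is \emph{not locally finite} at $y$: an open $U\ni y$ contains almost all $y_m$, and therefore meets almost all $F_m$. The closures $F_m\cup\{y_m\}$ do not form a compact-finite family, since all of them meet the compact set $\{y\}\cup\{y_m:m\in\omega\}$.
\end{example}

In $S_2$ it takes two sequential steps to reach $y$ from $\bigcup F_m$. These two steps spoil local finiteness at $y$, but they are invisible to compact sets. The space $S_2$ itself is harmless: it has a countable weak base, and a countable family is $\sigma$-locally finite, one member at a time. Our space $X$ is an uncountable tree of copies of this picture. Roughly speaking, uncountable branching prevents a weak base from being split into countably many locally finite pieces, and unbounded depth prevents one from shrinking its members so as to avoid the limits.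

\subsection{Results}

For $A\subset X$ let $A^{(0)}=A$, let $A^{(\alpha+1)}$ be the set of all limits of convergent sequences of points of $A^{(\alpha)}$, and let $A^{(\lambda)}=\bigcup_{\alpha<\lambda}A^{(\alpha)}$ for limit $\lambda$. Constant sequences show that $A^{(\alpha)}\subset A^{(\beta)}$ for $\alpha\le\beta$. A set $A$ is \emph{sequentially closed} if $A^{(1)}=A$, and the space is \emph{sequential} if every sequentially closed set is closed. The \emph{sequential order} of a sequential space is the least $\alpha$ such that $\overline A=A^{(\alpha)}$ for all $A\subset X$. A \emph{$\sigma$-space} is a regular space with a $\sigma$-locally finite network, where a \emph{network} is a family $\mathcal N$ such that whenever $x\in U$ with $U$ open, some $N\in\mathcal N$ satisfies $x\in N\subset U$. A space is \emph{zero-dimensional} if it has a base of clopen sets.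

\begin{theorem}\label{thm:A}
There is, in ZFC, a zero-dimensional Tychonoff space $X$ that has a $\sigma$-compact-finite weak base and is not g-metrizable. Moreover, $X$ is a $\sigma$-space, it has density $\omega_1$, the $\sigma$-compact-finite weak base can be taken of cardinality $\omega_1$, and the sequential order of $X$ is exactly $\omega$.
\end{theorem}

So the answer to the question is negative. By Liu's theorem \cite{Liu}, $X$ has no $\sigma$-hereditarily closure-preserving weak base either.

\begin{theorem}\label{thm:B}
A regular space with a $\sigma$-compact-finite weak base and finite sequential order is g-metrizable.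
\end{theorem}

\begin{theorem}\label{thm:C}
In ZFC, a separable Hausdorff space with a $\sigma$-compact-finite weak base has a countable weak base. In particular, a regular separable space with a $\sigma$-compact-finite weak base is g-metrizable.
\end{theorem}

By Theorem~\ref{thm:A}, ``finite'' cannot be replaced by ``$\omega$'' in Theorem~\ref{thm:B}, and ``separable'' cannot be weakened to ``of density $\omega_1$'' in the second sentence of Theorem~\ref{thm:C}.

Section~\ref{sec:prelim} collects what is needed about weak bases and convergence. The space is built in Section~\ref{sec:space}, it is shown not to be g-metrizable in Section~\ref{sec:not}, and its further properties are proved in Section~\ref{sec:further}. Sections~\ref{sec:B} and~\ref{sec:C} prove the positive theorems.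

\section{Weak bases and convergent sequences}\label{sec:prelim}

\begin{lemma}\label{lem:seq}
Let $\mathcal B$ be a weak base for $X$ and $x\in X$.
\begin{enumerate}
\item[(a)] Every open $U\ni x$ contains some $B\in\mathcal B_x$.
\item[(b)] If $X$ is Hausdorff, $B\in\mathcal B_x$ and $z_k\to x$, then $z_k\in B$ for all large $k$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) is condition (3) for the closed set $X\setminus U$. For (b), suppose infinitely many $z_k$ are outside $B$, and let $F$ be the set of these $z_k$. Then $x\notin F$, because $x\in B$, while $x\in\overline F$. The set $F\cup\{x\}$ is compact, hence closed. So by (3) each $y\notin F\cup\{x\}$ has a $B'\in\mathcal B_y$ missing $F$. The point $x$ has $B\in\mathcal B_x$ missing $F$. By (3) again, $F$ is closed, which contradicts $x\in\overline F\setminus F$.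
\end{proof}

\begin{lemma}\label{lem:locfin}
In a sequential space every compact-finite family $\mathcal F$ of closed sets is locally finite.
\end{lemma}

\begin{proof}
Let $\mathcal F'\subset\mathcal F$ and let a sequence in $\bigcup\mathcal F'$ converge to $z$. The sequence together with $z$ is compact and meets only finitely many members of $\mathcal F'$. So one of them contains infinitely many terms, and, being closed, contains $z$. Thus $\bigcup\mathcal F'$ is sequentially closed, hence closed. Now let $z$ be any point. The complement of $\bigcup\{F\in\mathcal F:z\notin F\}$ is an open neighborhood of $z$ that meets only those members of $\mathcal F$ that contain $z$, and there are finitely many of them because $\{z\}$ is compact.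
\end{proof}

All weak bases that we construct ourselves, apart from the final one in Section~\ref{sec:B}, have the following simple form.

\begin{definition}
A \emph{decreasing weak base} for $X$ is an assignment of a decreasing sequence $B_0(x)\supset B_1(x)\supset\cdots$ of sets to each $x\in X$ such that the sets $B_k(x)$ form a weak base with $\mathcal P_x=\{B_k(x):k\in\omega\}$.
\end{definition}

For a decreasing weak base, condition (2) is automatic, and (3) says that $U$ is open if and only if for each $x\in U$ some $B_k(x)\subset U$. In particular, if $H$ is closed and every $B_k(x)$ meets $H$, then $x\in H$.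

\begin{lemma}\label{lem:dec}
Let $(B_k(x))$ be a decreasing weak base for a $T_1$ space $X$.
\begin{enumerate}
\item[(a)] $\bigcap_kB_k(x)=\{x\}$. If $z_k\in B_k(x)$ for all $k$, then $z_k\to x$.
\item[(b)] $X$ is sequential.
\item[(c)] Let $A\subset X$. If there are no $x\in X$ and distinct points $a_i\in A\cap B_i(x)$ $(i\in\omega)$, then every subset of $A$ is closed. In particular, $A$ is closed and discrete, and compact sets contain only finitely many points of $A$.
\item[(d)] A family $\mathcal F$ of subsets of $X$ is compact-finite if and only if there are no $x\in X$, distinct $F_i\in\mathcal F$ and points $z_i\in F_i\cap B_i(x)$ $(i\in\omega)$.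
\end{enumerate}
\end{lemma}

\begin{proof}
(a) By Lemma~\ref{lem:seq}(a), each open $U\ni x$ contains some $B_k(x)$, hence all $B_l(x)$ with $l\ge k$. This gives the convergence and, with $U=X\setminus\{y\}$ for $y\ne x$, the intersection.

(b) If $A$ is not closed, then by (3) there is $x\notin A$ such that all $B_k(x)$ meet $A$. By (a), points $a_k\in A\cap B_k(x)$ converge to $x$, so $A$ is not sequentially closed.

(c) Let $A'\subset A$ and $x\notin A'$, and suppose all $B_k(x)$ meet $A'$. Since $x\notin A'$ and $\bigcap_kB_k(x)=\{x\}$, each point of $A'$ is outside some $B_k(x)$. So no $B_k(x)\cap A'$ is finite, as otherwise $B_l(x)\cap A'=\emptyset$ for some $l$. Hence we may choose distinct $a_i\in A'\cap B_i(x)$, contrary to assumption. So some $B_k(x)$ misses $A'$, and $A'$ is closed by (3).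

(d) If such $x,F_i,z_i$ exist, the set $\{x\}\cup\{z_i:i\in\omega\}$ is compact by (a) and meets infinitely many members of $\mathcal F$. Conversely, let $K$ be compact and meet infinitely many members; choose distinct $F_l\in\mathcal F$ and $z_l\in K\cap F_l$ $(l\in\omega)$. If one value $z$ occurs for infinitely many $l$, use $x=z$, $z_i=z$ and the corresponding $F_l$. Otherwise we may pass to a subsequence and assume that the $z_l$ are distinct. Then $\{z_l:l\in\omega\}$ is an infinite subset of the compact set $K$. So by (c) there are $x$ and distinct points $z_{l_i}\in B_i(x)$ $(i\in\omega)$, and the sets $F_{l_i}$ are distinct.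
\end{proof}

\section{The space}\label{sec:space}

\subsection{Construction}

Put $T=\omega_1^{<\omega}$, the set of finite sequences of countable ordinals, ordered by extension; its elements are called \emph{nodes}. The length of $t\in T$ is $|t|$, the restriction of a sequence $x$ to its first $k$ coordinates is $x{\restriction}k$, and $t^\frown\xi$ is $t$ extended by $\xi$. We write $t\subset x$ if the (finite or infinite) sequence $x$ extends $t$; equality is allowed for finite $x$. For each $j<\omega_1$ fix an injection $e_j\colon j\to\omega$.

Let $X=X_0\cup W$, where $X_0=\omega_1^{\omega}$ is the set of branches and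
\[
W=\{w(t,r,j):t\in T,\ r\in\omega,\ j<\omega_1\}
\]
consists of distinct points, none of them in $X_0$. We call $t$ the node, $r$ the rank and $j$ the index of $w(t,r,j)$. For $t\in T$ let
\begin{gather*}
C(t)=\{x\in X_0:t\subset x\}\cup\{w(s,r,j)\in W:t\subset s\},\\
W_t=\{w(t,r,j):r\in\omega,\ j<\omega_1\},\\
P(t)=C(t)\setminus W_t=\bigcup_{\xi<\omega_1}C(t^\frown\xi).
\end{gather*}
We call $C(t)$ the cone at $t$ and $P(t)$ the reduced cone. Two cones $C(s)$ and $C(t)$ meet if and only if $s$ and $t$ are comparable. For $k\in\omega$ let
\begin{align*}
B_k(x)&=P(x{\restriction}k)\qquad(x\in X_0),\\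
B_k(w(t,0,j))&=\{w(t,0,j)\},\\
B_k(w(t,r+1,j))&=\{w(t,r+1,j)\}\cup\{w(t^\frown\xi,r,j):\xi<j,\ e_j(\xi)\ge k\}.
\end{align*}
Thus points of rank $0$ and points of finite index will be isolated. If $j$ is infinite, then a point of rank $r+1$ and index $j$ is the limit of points of rank $r$ and the same index $j$ at the immediate successors of its node. All successors $t^\frown\xi$ with $\xi<j$ take part, in the order of type $\omega$ given by $e_j$. See Figure~\ref{fig:tree}.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[>=stealth,font=\small]
\node (a) at (-1,3.3) {$w(\emptyset,2,j)$};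
\node (b1) at (-4,1.8) {$w(\langle\xi\rangle,1,j)$};
\node (b2) at (0,1.8) {$w(\langle\xi'\rangle,1,j)$};
\node (b3) at (3,1.8) {$\cdots$};
\node (c1) at (-4,0) {$w(\langle\xi,\eta\rangle,0,j),\ \eta<j$};
\node (c2) at (0,0) {$w(\langle\xi',\eta\rangle,0,j),\ \eta<j$};
\node (c3) at (3,0) {$\cdots$};
\draw[->] (b1)--(a);
\draw[->] (b2)--(a);
\draw[->] (b3)--(a);
\draw[->] (c1)--(b1);
\draw[->] (c2)--(b2);
\draw[dashed,rounded corners] (-5.9,-0.4) rectangle (-2.1,0.5);
\draw[dashed,rounded corners] (-1.9,-0.4) rectangle (1.9,0.5);
\node at (-4,-0.75) {inside $P(\langle\xi\rangle)$};
\node at (0,-0.75) {inside $P(\langle\xi'\rangle)$};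
\end{tikzpicture}
\caption{Points of a fixed infinite index $j$ and total node length plus rank equal to $2$, where $\xi,\xi',\dots<j$. Arrows indicate convergence, along the enumeration $e_j$ of the ordinals below $j$. The points $w(\langle\xi\rangle,1,j)$ are not in the reduced cones $P(\langle\xi\rangle)$, but they are limits of points of these cones. So $w(\emptyset,2,j)$ is reached from the reduced cones in two steps.}
\label{fig:tree}
\end{figure}

The roles of the ingredients are as follows. The index is there because there is no injection of $\omega_1$ into $\omega$: a single limit point can catch only countably many successors, but every countable set of countable ordinals is contained in all large $j<\omega_1$. The layer $W_t$ is removed from $P(t)$ for the sake of compact-finiteness. Indeed, if $j\ge\omega$, then the points $w(\langle\xi\rangle,0,j)$, $\xi<j$, converge to $w(\emptyset,1,j)$. Together with this limit they form a compact set that meets infinitely many cones $C(\langle\xi\rangle)$, but no $P(\langle\xi\rangle)$. As in Example~\ref{ex:S2}, the limits are still felt after two steps.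

Each sequence $B_k(z)$ decreases: for branches, $P(x{\restriction}k)\supset C(x{\restriction}(k+1))\supset P(x{\restriction}(k+1))$. Moreover $z\in B_k(z)$, and $\bigcap_kB_k(z)=\{z\}$. Indeed, $w(s,r,j)\in P(x{\restriction}k)$ implies $|s|>k$; a branch other than $x$ fails to extend some $x{\restriction}k$; and $w(t^\frown\xi,r,j)\notin B_k(w(t,r+1,j))$ for $k>e_j(\xi)$.

Declare $U\subset X$ open if for each $z\in U$ some $B_k(z)\subset U$. This is a topology, because the sequences decrease, and (1)--(3) are immediate, so $(B_k(z))$ is a decreasing weak base. We write $\mathcal P=\{B_k(z):z\in X,\ k\in\omega\}$. The space $X$ is $T_1$, because $\bigcap_kB_k(y)=\{y\}$ for all $y$ implies that each $X\setminus\{z\}$ is open. So Lemma~\ref{lem:dec} applies.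

\subsection{Zero-dimensionality}

\begin{lemma}\label{lem:clopen}
Each cone $C(t)$ is clopen.
\end{lemma}

\begin{proof}
\emph{Open.} If $x\in X_0\cap C(t)$, then $B_{|t|}(x)=P(t)\subset C(t)$. If $w(s,r,j)\in C(t)$, then $B_0(w(s,r,j))\subset C(s)\subset C(t)$.

\emph{Closed.} Let $z\notin C(t)$; we find $k$ with $B_k(z)\cap C(t)=\emptyset$. If $z=x\in X_0$, then $x{\restriction}|t|$ and $t$ are incomparable, and $B_{|t|}(x)\subset C(x{\restriction}|t|)$ misses $C(t)$. Let $z=w(s,r,j)$. If $s$ and $t$ are incomparable, then $B_0(z)\subset C(s)$ misses $C(t)$. The remaining case is $s\subsetneq t$. A point $w(s^\frown\xi,r-1,j)$ of $B_0(z)$ is in $C(t)$ only if $t\subset s^\frown\xi$, that is, $t=s^\frown\xi$. This can happen for at most one $\xi<j$; if it does, take $k>e_j(\xi)$, and otherwise take $k=0$.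
\end{proof}

\begin{proposition}\label{prop:zd}
The space $X$ is $T_1$ and has a base of clopen sets. Hence it is Tychonoff.
\end{proposition}

\begin{proof}
Let $U$ be open. If $x\in U\cap X_0$, then $U\supset P(x{\restriction}k)\supset C(x{\restriction}(k+1))\ni x$ for some $k$, and the last cone is clopen.

For points of $W$ we show by induction on $r$: \emph{every open $U\ni w=w(t,r,j)$ contains a clopen $V\ni w$ with $V\subset C(t)$ and $V\cap W_t=\{w\}$.} The last condition is what makes the induction work: it prevents other points of $W_t$ from becoming limits of a union of such sets.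

For $r=0$ take $V=\{w\}$, which is open, and closed because $X$ is $T_1$.

Let $w=w(t,r+1,j)$ and $B_k(w)\subset U$, and put $\Xi=\{\xi<j:e_j(\xi)\ge k\}$. For $\xi\in\Xi$ the induction hypothesis, applied to the open set $U\cap C(t^\frown\xi)$, gives a clopen $V_\xi$ with
\[
w(t^\frown\xi,r,j)\in V_\xi\subset U\cap C(t^\frown\xi),\qquad V_\xi\cap W_{t^\frown\xi}=\{w(t^\frown\xi,r,j)\}.
\]
Let $V=\{w\}\cup\bigcup_{\xi\in\Xi}V_\xi$. Then $V\subset U\cap C(t)$ and $V\cap W_t=\{w\}$. The set $V$ is open, as $B_k(w)\subset V$ and the $V_\xi$ are open. To see that $V$ is closed, let $z\notin V$.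
\begin{itemize}
\item If $z\notin C(t)$, then $X\setminus C(t)$ is an open neighborhood of $z$ missing $V$.
\item If $z\in C(t^\frown\xi)$, then $C(t^\frown\xi)\setminus V$ is a neighborhood of $z$. It is open, since it equals $C(t^\frown\xi)\setminus V_\xi$ if $\xi\in\Xi$, and $C(t^\frown\xi)$ otherwise.
\item Otherwise $z=w(t,q,i)\in W_t$ with $z\ne w$. If $q=0$, then $B_0(z)=\{z\}$ misses $V$. Let $q\ge1$, and suppose some $w(t^\frown\xi,q-1,i)\in B_0(z)$ is in $V$. Then $\xi\in\Xi$ and this point is in $V_\xi\cap W_{t^\frown\xi}=\{w(t^\frown\xi,r,j)\}$. So $(q-1,i)=(r,j)$ and $z=w$, a contradiction. Hence $B_0(z)$ misses $V$.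
\end{itemize}
In all cases some $B_l(z)$ misses $V$, so $V$ is closed.
\end{proof}

\subsection{The weak base is $\sigma$-compact-finite}

\begin{proposition}\label{prop:scf}
The family $\mathcal P$ is $\sigma$-compact-finite.
\end{proposition}

\begin{proof}
We use the criterion of Lemma~\ref{lem:dec}(d).

\emph{The reduced cones.} We show that $\mathcal P^*_n=\{P(t):|t|=n\}$ is compact-finite. Let $z_i\in P(t_i)\cap B_i(z)$ $(i\in\omega)$ with $t_i$ distinct nodes of length $n$. If $z=x\in X_0$, then for $i\ge n$ we have $z_i\in P(x{\restriction}i)\subset P(x{\restriction}n)$. So $P(t_i)$ meets $P(x{\restriction}n)$, and $t_i=x{\restriction}n$ for all $i\ge n$, a contradiction. If $z=w(s,p,j)$, then the node of $z_i$ is $s$ or some $s^\frown\zeta$. It properly extends $t_i$, because $z_i\in P(t_i)$. In either case $t_i\subset s$, so $t_i=s{\restriction}n$ for all $i$, a contradiction.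

\emph{The sets $B_k(w)$.} For fixed $n\ge1$, $r$ and $k$ the family of all $B_k(w(t,r,j))$ with $|t|=n$ is not compact-finite, because for $|s|=n-1$ and infinite $j$ the points $w(s^\frown\zeta,r,j)$, $\zeta<j$, converge to $w(s,r+1,j)$. So we also fix the position of the last coordinate of $t$ in the enumeration $e_j$. Put $\varepsilon(t,j)=e_j(\xi)$ if $t\ne\emptyset$ has last coordinate $\xi<j$, and $\varepsilon(t,j)=-1$ otherwise. For $n,r,k\in\omega$ and $m\in\omega\cup\{-1\}$ let
\[
\mathcal W_{n,r,k,m}=\{B_k(w(t,r,j)):|t|=n,\ \varepsilon(t,j)=m\}.
\]
Suppose $z_i\in B_k(w(t_i,r,j_i))\cap B_i(z)$ for $i\in\omega$, where $|t_i|=n$, $\varepsilon(t_i,j_i)=m$, and the sets $B_k(w(t_i,r,j_i))$ are distinct. Then the pairs $(t_i,j_i)$ are distinct. Passing to a subsequence (harmless, since $B_i(z)$ decreases in $i$), we may assume that either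
\begin{enumerate}
\item[(A)] $z_i=w(t_i,r,j_i)$ for all $i$, or
\item[(B)] $z_i=w(t_i{}^\frown\xi_i,r-1,j_i)$ for all $i$.
\end{enumerate}
In both cases $z_i$ determines $(t_i,j_i)$, and its node has length at most $n+1$.

If $z=x\in X_0$, then $z_i\in P(x{\restriction}i)$ has a node of length greater than $i$, which is impossible for $i\ge n+1$.

Let $z=w(s,p,j)$. Then $z_i=z$ for at most one $i$. So $p\ge1$, and for all other $i$ we have $z_i=w(s^\frown\zeta_i,p-1,j)$ with $\zeta_i<j$ and $e_j(\zeta_i)\ge i$. In case (A), $t_i=s^\frown\zeta_i$ and $j_i=j$, so $m=\varepsilon(t_i,j_i)=e_j(\zeta_i)\ge i$, which is impossible for large $i$. In case (B), $t_i=s$ and $j_i=j$ for all these $i$, which contradicts distinctness.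

So $\mathcal P$ is the union of the countably many compact-finite families $\mathcal P_n^*$ and $\mathcal W_{n,r,k,m}$.
\end{proof}

\section{The space is not g-metrizable}\label{sec:not}

\subsection{The case of one level}

We first give the argument in the simplest situation. Let $\mathcal L$ be a locally finite family of subsets of $X$. We claim that there are only finitely many $\xi<\omega_1$ for which some $L_\xi\in\mathcal L$ satisfies
\[
P(\langle\xi\rangle)\subset L_\xi\subset C(\langle\xi\rangle).
\]
Otherwise, let $A$ be a countably infinite set of such $\xi$, and take $j<\omega_1$ larger than all elements of $A$. Then $A\subset j$, and $j$ is infinite.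

\emph{First step.} Let $\xi\in A$. All $w(\langle\xi,\eta\rangle,0,j)$ are in $P(\langle\xi\rangle)$. Since $e_j$ is injective and $j$ is infinite, each $B_k(w(\langle\xi\rangle,1,j))$ contains such a point. So $w(\langle\xi\rangle,1,j)\in\overline{P(\langle\xi\rangle)}$.

\emph{Second step.} Let $O$ be an open neighborhood of $w(\emptyset,2,j)$, say $O\supset B_k(w(\emptyset,2,j))$. Since $e_j$ is injective, $e_j(\xi)\ge k$ for all but finitely many $\xi\in A$, and then $w(\langle\xi\rangle,1,j)\in O$. By the first step, $O$ meets $P(\langle\xi\rangle)\subset L_\xi$ for these $\xi$. The sets $L_\xi$ are distinct, because they are nonempty and lie in disjoint cones. So $\mathcal L$ is not locally finite at $w(\emptyset,2,j)$, a contradiction.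

Consequently, given countably many locally finite families, for all but countably many $\xi$ none of the families has a member between $P(\langle\xi\rangle)$ and $C(\langle\xi\rangle)$. A weak base, however, need not have such members. For a branch $x$ it must have a member that contains $P(x{\restriction}k)$ for \emph{some} $k$ and is contained in $C(x{\restriction}1)$, and $k$ may depend on $x$ without bound. So we have to start just above a deep node $s$ and climb down $|s|+1$ levels to the root, through points of increasing rank. The notion of a rich node organizes the climb.

\subsection{The general case}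

Suppose $\mathcal B=\bigcup_{n\in\omega}\mathcal B_n$ is a weak base for $X$ with all $\mathcal B_n$ locally finite. Let
\[
\Sigma_n=\bigl\{s\in T:|s|\ge1\text{ and }P(s)\subset B\subset C(s{\restriction}1)\text{ for some }B\in\mathcal B_n\bigr\},\qquad E_n=\bigcup_{s\in\Sigma_n}P(s).
\]

\begin{lemma}\label{lem:branch}
For each $x\in X_0$ there are $n$ and $k\ge1$ with $x{\restriction}k\in\Sigma_n$.
\end{lemma}

\begin{proof}
The set $C(x{\restriction}1)$ is an open neighborhood of $x$, so by Lemma~\ref{lem:seq}(a) there is $B\in\mathcal B_x$ with $B\subset C(x{\restriction}1)$; say $B\in\mathcal B_n$. If $B$ contained no $P(x{\restriction}k)=B_k(x)$, we could choose $z_k\in P(x{\restriction}k)\setminus B$. Then $z_k\to x$ by Lemma~\ref{lem:dec}(a), contrary to Lemma~\ref{lem:seq}(b); recall that $X$ is Hausdorff. So $P(x{\restriction}k)\subset B$ for some $k$, and we may take $k\ge1$ as these sets decrease.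
\end{proof}

\begin{lemma}\label{lem:root}
$W_\emptyset\cap\overline{E_n}=\emptyset$ for all $n$.
\end{lemma}

\begin{proof}
This is where local finiteness is used. Let $w\in W_\emptyset$, and let $O\ni w$ be open and meet only finitely many members of $\mathcal B_n$. For $s\in\Sigma_n$ let $B_s\in\mathcal B_n$ be a witness. It is nonempty and lies in $C(s{\restriction}1)$, so it determines $s{\restriction}1$. If $O$ meets $P(s)$, it meets $B_s$. So the nodes $s{\restriction}1$, for $s\in\Sigma_n$ with $O\cap P(s)\ne\emptyset$, form a finite set $Z$. The set $O\setminus\bigcup_{t\in Z}C(t)$ is open by Lemma~\ref{lem:clopen}. It contains $w$, since no $C(t)$ with $|t|=1$ contains a point of $W_\emptyset$, and it misses $E_n$.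
\end{proof}

\begin{definition}
A node $t$ is \emph{$n$-rich} if for some $r\in\omega$ we have $w(t,r,j)\in\overline{E_n}$ for all but countably many $j<\omega_1$.
\end{definition}

\begin{lemma}\label{lem:rich}
Let $n\in\omega$.
\begin{enumerate}
\item[(a)] If $s\in\Sigma_n$, then every $s^\frown\xi$ is $n$-rich.
\item[(b)] If $t^\frown\xi$ is $n$-rich for uncountably many $\xi$, then $t$ is $n$-rich.
\item[(c)] The root $\emptyset$ is not $n$-rich.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) We have $w(s^\frown\xi,0,j)\in P(s)\subset E_n$ for all $j$.

(b) Each $n$-rich $t^\frown\xi$ comes with a rank. There are only countably many ranks, so one $r$ serves for uncountably many $\xi$; this is why we need uncountably many rich successors. Let $A$ be a countably infinite set of these $\xi$. Altogether only countably many indices are exceptional for some $\xi\in A$, so they are bounded in $\omega_1$, and so is $A$. Hence there is $j_0<\omega_1$ with $A\subset j_0$ such that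
\[
w(t^\frown\xi,r,j)\in\overline{E_n}\qquad\text{for all }\xi\in A\text{ and }j_0\le j<\omega_1.
\]
Let $j_0\le j<\omega_1$ and $k\in\omega$. Since $A\subset j$ is infinite and $e_j$ is injective, some $\xi\in A$ has $e_j(\xi)\ge k$. Then $w(t^\frown\xi,r,j)\in B_k(w(t,r+1,j))\cap\overline{E_n}$. As $k$ was arbitrary, the closed set $\overline{E_n}$ contains $w(t,r+1,j)$. This holds for all $j\ge j_0$, so $t$ is $n$-rich, with rank $r+1$.

(c) This follows from Lemma~\ref{lem:root}.
\end{proof}

\begin{proposition}\label{prop:notg}
The space $X$ is not g-metrizable.
\end{proposition}

\begin{proof}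
Otherwise there is a weak base $\mathcal B$ as above. Call a node \emph{poor} if it is not $n$-rich for any $n$. The root is poor by Lemma~\ref{lem:rich}(c). If $t$ is poor, then by Lemma~\ref{lem:rich}(b), for each $n$ only countably many $t^\frown\xi$ are $n$-rich. There are countably many $n$ and uncountably many $\xi$, so some $t^\frown\xi$ is poor. By induction we obtain $x\in\omega_1^\omega=X_0$ such that all $x{\restriction}i$ are poor. By Lemma~\ref{lem:branch}, $x{\restriction}k\in\Sigma_n$ for some $n$ and $k$. Then $x{\restriction}(k+1)$ is $n$-rich by Lemma~\ref{lem:rich}(a), a contradiction.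
\end{proof}

\section{Further properties of the space}\label{sec:further}

Propositions~\ref{prop:zd}, \ref{prop:scf} and~\ref{prop:notg} give the first sentence of Theorem~\ref{thm:A}. We now prove the second.

\medskip
\noindent\textbf{Density and cardinality.} The set $W$ is dense, because an open set containing $x\in X_0$ contains some $P(x{\restriction}k)$. We have $|W|=|T|=\omega_1$, and the points $w(t,0,j)$ are $\omega_1$ many isolated points, so the density of $X$ is $\omega_1$. The weak base $\mathcal P$ consists of the $\omega_1$ sets $P(t)$ and the sets $B_k(w)$, $w\in W$, so $|\mathcal P|=\omega_1$.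

\begin{proposition}
The space $X$ is a $\sigma$-space.
\end{proposition}

\begin{proof}
The set $W$ is open, since $B_0(w)\subset W$ for $w\in W$. So $X_0$ is closed. The sets $X_0\cap C(t)$ are the standard basic open sets of the product of countably many discrete spaces $\omega_1$. By Lemma~\ref{lem:clopen} and the definition of $B_k(x)$ they form a base of the subspace $X_0$, which therefore has the completely metrizable topology of $\omega_1^\omega$.

For fixed $n$ the family $\{X_0\cap C(t):|t|=n\}$ consists of closed sets. It is compact-finite by Lemma~\ref{lem:dec}(d): if $z_i\in B_i(z)\cap X_0\cap C(t_i)$ for all $i$, with $|t_i|=n$, then $z\in X_0$, because $B_i(w)\subset W$ for $w\in W$, and $t_i=z{\restriction}n$ for $i\ge n$. By Lemma~\ref{lem:locfin} it is locally finite.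

For fixed $n,r,m$ let $D=\{w(t,r,j):|t|=n,\ \varepsilon(t,j)=m\}$. Distinct points of $D$ correspond to distinct pairs $(t,j)$, so the argument for case (A) in the proof of Proposition~\ref{prop:scf} shows that there are no $z$ and distinct $z_i\in D\cap B_i(z)$ $(i\in\omega)$. Hence, by Lemma~\ref{lem:dec}(c), the singletons of points of $D$ form a compact-finite family of closed sets, and it is locally finite by Lemma~\ref{lem:locfin}.

These countably many families together form a $\sigma$-locally finite network of closed sets. Indeed, an open set containing $x\in X_0$ contains some $P(x{\restriction}k)\supset X_0\cap C(x{\restriction}(k+1))\ni x$, and for $w\in W$ the singleton $\{w\}$ is available.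
\end{proof}

\begin{proposition}
The sequential order of $X$ is exactly $\omega$.
\end{proposition}

\begin{proof}
\emph{At most $\omega$.} Let $A\subset X$. If $x\in X_0\cap\overline A$, then each open set $C(x{\restriction}(k+1))$ contains some $a_k\in A$. As $a_k\in P(x{\restriction}k)=B_k(x)$, we get $a_k\to x$ and $x\in A^{(1)}$.

We show by induction on $r$ that $w=w(t,r,j)\in\overline A$ implies $w\in A^{(r)}$. If $r=0$, then $w$ is isolated and $w\in A$. Let $w=w(t,r+1,j)\in\overline A$; we may assume $w\notin A$. If some $B_k(w)$ contained no point of $\overline A$ other than $w$, then $(X\setminus\overline A)\cup\{w\}$ would be open, hence a neighborhood of $w$ missing $A$, a contradiction. So for every $k$ there is a point $w(t^\frown\xi_k,r,j)\in B_k(w)\cap\overline A$. These points are in $A^{(r)}$ by the induction hypothesis and converge to $w$, so $w\in A^{(r+1)}$. Thus $\overline A=\bigcup_nA^{(n)}=A^{(\omega)}$.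

\emph{Not finite.} Let $A=\{w(t,0,j):t\in T,\ j<\omega_1\}$. If $j\ge\omega$, then every $B_k(w(t,r+1,j))$ contains points $w(t^\frown\xi,r,j)$, so $w(t,r,j)\in A^{(r)}$ for all $t$ and $r$, by induction on $r$. On the other hand, all points of $A^{(q)}\cap W$ have rank at most $q$. This is clear for $q=0$. If it holds for $q$ and a sequence in $A^{(q)}$ converges to a point $w\in W$ of rank $p\ge1$, then by Lemma~\ref{lem:seq}(b) its terms are eventually in $B_0(w)$. So eventually they are equal to $w$ or have rank $p-1$, and in either case $p-1\le q$. Hence $w(\emptyset,r,\omega)\in A^{(r)}\setminus A^{(r-1)}$ for all $r\ge1$, and $A^{(r-1)}\ne\overline A$.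
\end{proof}

This completes the proof of Theorem~\ref{thm:A}.

\section{Finite sequential order}\label{sec:B}

Both positive theorems start from the same normal form.

\begin{lemma}\label{lem:norm}
Let $X$ be a Hausdorff space with a $\sigma$-compact-finite weak base. Then $X$ has a decreasing weak base $(R_n(x))$ such that each family $\mathcal Q_n=\{R_n(x):x\in X\}$ is compact-finite. In particular, $X$ is sequential, and each point lies in only finitely many members of $\mathcal Q_n$.
\end{lemma}

\begin{proof}
Let $\mathcal P=\bigcup_n\mathcal P_n$ be a weak base with all $\mathcal P_n$ compact-finite. Each point lies in finitely many members of $\mathcal P_0\cup\dots\cup\mathcal P_n$. Let $R_n(x)$ be the intersection of the finitely many members of $\mathcal P_x\cap(\mathcal P_0\cup\dots\cup\mathcal P_n)$, or $X$ if there are none. Then $x\in R_n(x)$, and $R_n(x)$ decreases in $n$. By (2), $R_n(x)$ contains a member of $\mathcal P_x$; here $\mathcal P_x\ne\emptyset$ by (3) for $F=\emptyset$. Each member of $\mathcal P_x$ contains some $R_n(x)$. So condition (3) for $\mathcal P$ is equivalent to (3) for the sets $R_n(x)$.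

Let $K$ be compact. If $R_n(x)\ne X$ meets $K$, then so do the members of $\mathcal P_0\cup\dots\cup\mathcal P_n$ whose intersection it is. Only finitely many members of this family meet $K$, and they have only finitely many intersections. So $\mathcal Q_n$, which may also contain $X$, is compact-finite. Sequentiality is Lemma~\ref{lem:dec}(b), and the last statement holds because singletons are compact.
\end{proof}

Let now $X$ satisfy the assumptions of Theorem~\ref{thm:B}, let $(R_n(x))$ and $\mathcal Q_n$ be as in Lemma~\ref{lem:norm}, and let $N\ge1$ be such that $\overline A=A^{(N)}$ for all $A\subset X$.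

\begin{lemma}\label{lem:reg}
For all $x\in X$ and $n\in\omega$ there is $m$ with $\overline{R_m(x)}\subset R_n(x)$.
\end{lemma}

\begin{proof}
Otherwise choose $z_m\in\overline{R_m(x)}\setminus R_n(x)$ for all $m$. Let $U\ni x$ be open. By regularity there is an open $V\ni x$ with $\overline V\subset U$. For large $m$ we have $R_m(x)\subset V$, so $z_m\in\overline V\subset U$. Hence $z_m\to x$, and $z_m\in R_n(x)$ for large $m$ by Lemma~\ref{lem:seq}(b), a contradiction.
\end{proof}

\subsection{The idea}

We want locally finite families. By Lemma~\ref{lem:locfin} it is enough to have sets whose closures are contained in \emph{different} members of a compact-finite family. Lemma~\ref{lem:reg} puts $\overline{R_m(x)}$ inside $R_n(x)$, but different sets $R_m(y)$ may have the same $R_n(y)$, perhaps infinitely many of them. So we amalgamate them. Let $n<m$, and for $S\in\mathcal Q_n$ let $W_S$ be the union of all $R_m(y)$ with $R_n(y)=S$ and $\overline{R_m(y)}\subset R_n(y)$. Suppose $z_l\in W_S$ and $z_l\to z$; say $z_l\in R_m(y_l)$, where $y_l$ is one of these $y$. The sequence and its limit form a compact set, so only finitely many different sets $R_m(y_l)$ occur. One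 of them contains infinitely many $z_l$, and its closure contains $z$ and lies in $S$. Thus $W_S^{(1)}\subset S$. If $N=1$, this says $\overline{W_S}\subset S$, as desired.

For larger $N$ we must take limits $N$ times, and we prepare a tower of $N$ inclusions $\overline{R_{m_{i+1}}(y)}\subset R_{m_i}(y)$, one for each limit. The points $y$ with a common set $R_{m_0}(y)$ are classified according to $R_{m_1}(y)$, then according to $R_{m_2}(y)$, and so on. By compact-finiteness, a convergent sequence can be thinned out so that one more level of the tower is constant along it; its limit then costs one inclusion of the tower. We now carry this out.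

\subsection{Proof of Theorem~\ref{thm:B}}

Fix $\bar m=(m_0<m_1<\dots<m_N)$ and let
\[
E(\bar m)=\bigl\{y\in X:\overline{R_{m_{i+1}}(y)}\subset R_{m_i}(y)\text{ for all }i<N\bigr\}.
\]
For $y\in E(\bar m)$ put $S_i(y)=R_{m_i}(y)$, so that $y\in S_N(y)\subset\dots\subset S_0(y)$. For $0\le i\le N$ and $y,y'\in E(\bar m)$ write $y\sim_iy'$ if $S_l(y)=S_l(y')$ for all $l\le i$. For a $\sim_i$-class $c$ let $S_l(c)$, $l\le i$, denote the common value of $S_l(y)$ for $y\in c$, and let
\[
A_c=\bigcup_{y\in c}S_N(y)\subset S_i(c).
\]
We shall use:
\begin{equation}\label{eq:dagger}
\text{for fixed $i$, a compact set $K$ meets $S_i(c)$ for only finitely many $\sim_i$-classes $c$.}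
\end{equation}
Indeed, $c$ is determined by $S_0(c),\dots,S_i(c)$. If $K$ meets $S_i(c)$, it meets all of these sets, and each $\mathcal Q_{m_l}$ is compact-finite.

\begin{lemma}\label{lem:tower}
If $0\le d\le N$ and $c$ is a $\sim_{N-d}$-class, then $A_c^{(d)}\subset S_{N-d}(c)$.
\end{lemma}

\begin{proof}
We use induction on $d$. For $d=0$ we have $A_c=S_N(c)$. Let $d<N$, assume the statement for $d$, and let $c$ be a $\sim_{N-d-1}$-class. It is a union of $\sim_{N-d}$-classes $c'$, and $A_c=\bigcup_{c'\subset c}A_{c'}$. We first show by induction on $e$ that
\begin{equation}\label{eq:split}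
A_c^{(e)}=\bigcup_{c'\subset c}A_{c'}^{(e)}\qquad(0\le e\le d+1).
\end{equation}
The inclusion ``$\supset$'' is trivial, and the case $e=0$ is known. Let \eqref{eq:split} hold for some $e\le d$, and let $z\in A_c^{(e+1)}$. Then there are $z_l\to z$ with $z_l\in A_{c_l'}^{(e)}$ for some $\sim_{N-d}$-classes $c_l'\subset c$. By the induction hypothesis on $d$,
\[
z_l\in A_{c_l'}^{(e)}\subset A_{c_l'}^{(d)}\subset S_{N-d}(c_l').
\]
The set $\{z\}\cup\{z_l:l\in\omega\}$ is compact, so by \eqref{eq:dagger} there are only finitely many different $c_l'$. One class $c'$ equals $c_l'$ for infinitely many $l$, and then $z\in A_{c'}^{(e+1)}$. This proves \eqref{eq:split}. Taking $e=d+1$ we obtain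
\[
A_c^{(d+1)}\subset\bigcup_{c'\subset c}\overline{A_{c'}}\subset\bigcup_{c'\subset c}\overline{S_{N-d}(c')}\subset S_{N-d-1}(c),
\]
where the last inclusion holds by the definition of $E(\bar m)$, since $S_{N-d-1}(c')=S_{N-d-1}(c)$.
\end{proof}

For $d=N$ the lemma says that $\overline{A_c}=A_c^{(N)}\subset S_0(c)$ for each $\sim_0$-class $c$; this is the only use of finite sequential order. By \eqref{eq:dagger} for $i=0$, the family of the closed sets $\overline{A_c}$, where $c$ runs over the $\sim_0$-classes, is compact-finite. So it is locally finite by Lemma~\ref{lem:locfin}. More precisely, each point has a neighborhood meeting $\overline{A_c}$ for only finitely many sets of the family. Since each such set is $\overline{A_c}$ for only finitely many $c$ (it is nonempty, and a point of it lies in $S_0(c)$ for only finitely many $c$), the family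
\[
\mathcal W_{\bar m}=\{A_c:c\text{ is a $\sim_0$-class of }E(\bar m)\}
\]
is locally finite. For $x\in E(\bar m)$ let $W_{\bar m}(x)=A_c$, where $c$ is the $\sim_0$-class of $x$. Then
\[
R_{m_N}(x)\subset W_{\bar m}(x)\subset R_{m_0}(x).
\]
Since $R_m(x)$ decreases in $m$, Lemma~\ref{lem:reg} gives, for all $x$ and $n$, a tuple $\bar m$ with $m_0=n$ and $x\in E(\bar m)$.

Now let $\bar m$ vary, and let $\mathcal B_x$ be the set of all intersections of finitely many (at least one) sets $W_{\bar m}(x)$ with $x\in E(\bar m)$. All members of $\mathcal B_x$ contain $x$, and $\mathcal B_x$ is closed under finite intersections. Each member of $\mathcal B_x$ contains some $R_k(x)$, and each $R_n(x)$ contains a member of $\mathcal B_x$. Hence (3) for the sets $R_n(x)$ gives (3) for $\mathcal B=\bigcup_x\mathcal B_x$, and $\mathcal B$ is a weak base. Finally, for a fixed finite set $\{\bar m^1,\dots,\bar m^p\}$ of tuples, the intersections $V_1\cap\dots\cap V_p$ with $V_q\in\mathcal W_{\bar m^q}$ form a locally finite family: a point has a neighborhood meeting only finitely many members of each $\mathcal W_{\bar m^q}$, hence only finitely many such intersections. There are only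 countably many finite sets of tuples, so $\mathcal B$ is $\sigma$-locally finite, and $X$ is g-metrizable.\qed

\begin{remark}
Regularity is used only in Lemma~\ref{lem:reg}, to build the towers, and the length of a tower is the number of limits to be taken. In the space of Section~\ref{sec:space} this number is not bounded.
\end{remark}

\section{Separable spaces}\label{sec:C}

Let $X$ be a separable Hausdorff space with a $\sigma$-compact-finite weak base. Here nothing is assumed about the sequential order, and regularity is not assumed either, so towers are not available. Instead we count: starting with a countable dense set, we add limits of sequences $\omega_1$ times and control how many members of the families $\mathcal Q_n$ are met on the way. At countable stages this is an argument with networks. To pass to stage $\omega_1$ we use stationary sets.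

Recall that a set $C\subset\omega_1$ is \emph{club} if it is unbounded and contains the supremum of each of its nonempty bounded subsets, and $\Gamma\subset\omega_1$ is \emph{stationary} if it meets every club. The countable (nonzero) limit ordinals form a club, hence a stationary set. A countable union of nonstationary sets is nonstationary. Fodor's lemma states that a function $f$ on a stationary set $\Gamma$ with $f(\alpha)<\alpha$ for all $\alpha\in\Gamma$ is constant on a stationary subset of $\Gamma$.

\begin{proof}[Proof of Theorem~\ref{thm:C}]
Let $(R_n(x))$ and $\mathcal Q_n$ be as in Lemma~\ref{lem:norm}. For $A\subset X$ let $\mathcal Q(A)$ be the set of those members of $\bigcup_n\mathcal Q_n$ that meet $A$. Let $D_0$ be a countable dense set, $D_{\alpha+1}=D_\alpha^{(1)}$, and $D_\lambda=\bigcup_{\alpha<\lambda}D_\alpha$ for limit $\lambda$. The union of all $D_\alpha$, $\alpha<\omega_1$, is sequentially closed, because every sequence in it lies in one $D_\alpha$. So it is closed, and being dense it equals $X$. By Lemma~\ref{lem:seq}(b),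
\begin{equation}\label{eq:meet}
\text{if }x\in D_{\alpha+1},\text{ then every }R_n(x)\text{ meets }D_\alpha,\text{ that is, }R_n(x)\in\mathcal Q(D_\alpha).
\end{equation}

\emph{Step 1: $\mathcal Q(D_\alpha)$ is countable for all $\alpha<\omega_1$.} For $\alpha=0$ this holds because each point lies in finitely many members of each $\mathcal Q_n$, and at limits we take countable unions. Let $\mathcal Q(D_\alpha)$ be countable. By \eqref{eq:meet}, and since each open set containing $x$ contains some $R_n(x)$, the sets $R\cap D_{\alpha+1}$ with $R\in\mathcal Q(D_\alpha)$ form a countable network of the subspace $D_{\alpha+1}$.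

Suppose that $\mathcal Q(D_{\alpha+1})\cap\mathcal Q_n$ is uncountable for some $n$. Choose a point of $D_{\alpha+1}$ in each member of this family. Each point is chosen finitely many times. So uncountably many points are chosen, and we obtain an uncountable set $Y\subset D_{\alpha+1}$ and distinct $S_y\in\mathcal Q_n$ $(y\in Y)$ with $y\in S_y$. There are no $z$ and distinct $y_i\in Y\cap R_i(z)$ $(i\in\omega)$, because then $y_i\in S_{y_i}\cap R_i(z)$ and $\mathcal Q_n$ would not be compact-finite, by Lemma~\ref{lem:dec}(d). So $Y$ is discrete by Lemma~\ref{lem:dec}(c). But a discrete subspace of a space with a countable network is countable: for each of its points, the trace of some network member is the singleton of that point. This contradiction shows that $\mathcal Q(D_{\alpha+1})$ is countable.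

\emph{Step 2: $\mathcal Q(X)$ is countable.} Suppose first that $\mathcal Q(D_{\alpha+1})=\mathcal Q(D_\alpha)$ for some $\alpha<\omega_1$. Let $x\in D_{\alpha+2}$. By \eqref{eq:meet}, all $R_n(x)$ are in $\mathcal Q(D_{\alpha+1})=\mathcal Q(D_\alpha)$, so they meet $D_\alpha$. By Lemma~\ref{lem:dec}(a), $x\in D_\alpha^{(1)}=D_{\alpha+1}$. Hence $D_{\alpha+1}$ is sequentially closed and dense, so $X=D_{\alpha+1}$, and Step 1 applies.

Suppose now that $\mathcal Q(D_\alpha)\subsetneq\mathcal Q(D_{\alpha+1})$ for all $\alpha<\omega_1$. For each limit $\alpha<\omega_1$ choose
\[
S_\alpha\in\mathcal Q(D_{\alpha+1})\setminus\mathcal Q(D_\alpha),\qquad y_\alpha\in S_\alpha\cap D_{\alpha+1}.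
\]
The sets $S_\alpha$ are distinct: if $\alpha<\alpha'$, then $S_\alpha\in\mathcal Q(D_{\alpha+1})\subset\mathcal Q(D_{\alpha'})$, and $S_{\alpha'}\notin\mathcal Q(D_{\alpha'})$. There are $n$ and a stationary set $\Gamma$ of limit ordinals with $S_\alpha\in\mathcal Q_n$ for all $\alpha\in\Gamma$. We look for $\alpha\in\Gamma$ such that points $y_{\alpha'}$ with infinitely many different $\alpha'\in\Gamma$ converge to $y_\alpha$; this will contradict compact-finiteness of $\mathcal Q_n$.

Fix $k$. For $\alpha\in\Gamma$ the set $R_k(y_\alpha)$ meets $D_\alpha$ by \eqref{eq:meet}. As $\alpha$ is a limit, $R_k(y_\alpha)\in\mathcal Q(D_\beta)$ for some $\beta=\beta_k(\alpha)<\alpha$. Let $\Lambda_k$ be the set of those $\alpha\in\Gamma$ for which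
\[
\{\alpha'\in\Gamma:R_k(y_{\alpha'})=R_k(y_\alpha)\}
\]
is nonstationary. If $\Lambda_k$ were stationary, then by Fodor's lemma $\beta_k$ would have a constant value $\beta$ on a stationary subset of $\Lambda_k$. Since $\mathcal Q(D_\beta)$ is countable by Step 1, $R_k(y_\alpha)$ would be constant for $\alpha$ in a smaller, still stationary, subset. This contradicts the definition of $\Lambda_k$. So $\Lambda_k$ is nonstationary.

Hence we may pick $\alpha\in\Gamma\setminus\bigcup_k\Lambda_k$. For each $k$ there are stationarily many, in particular infinitely many, $\alpha'\in\Gamma$ with $R_k(y_{\alpha'})=R_k(y_\alpha)$. So we can choose distinct $\alpha_k\in\Gamma$ $(k\in\omega)$ with $R_k(y_{\alpha_k})=R_k(y_\alpha)$. Then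
\[
y_{\alpha_k}\in S_{\alpha_k}\cap R_k(y_{\alpha_k})=S_{\alpha_k}\cap R_k(y_\alpha)\qquad(k\in\omega),
\]
where the $S_{\alpha_k}$ are distinct members of $\mathcal Q_n$. By Lemma~\ref{lem:dec}(d) this contradicts the compact-finiteness of $\mathcal Q_n$. So the second case does not occur.

All $R_n(x)$ are in $\mathcal Q(X)$, so $\{R_n(x):x\in X,\ n\in\omega\}$ is a countable weak base. If $X$ is regular, then $X$ is g-metrizable, since a countable family is $\sigma$-locally finite.
\end{proof}

\begin{thebibliography}{9}

\bibitem{Foged}
Foged, 1982. (Every g-metrizable space has a $\sigma$-discrete weak base.)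

\bibitem{Liu}
C. Liu, 2005. (A space is g-metrizable if and only if it is a regular space with a $\sigma$-hereditarily closure-preserving weak base.)

\bibitem{Siwiec}
Siwiec. (The notion of a g-metrizable space.)

\bibitem{Problem}
Source of the problem:
\texttt{https://link.springer.com/\allowbreak content/\allowbreak pdf/\allowbreak bbm\%3A978-94-6239-216-8\%2F1.pdf}

\end{thebibliography}

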